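# The decay rate of the subcritical Derrida–Retaux model

## 1. One exceptional leaf: a guess for the survival rate, and three tests

Let $X_0$ be a random variable with values in $\{0,1,2,\dots\}$, and define the laws of $X_1,X_2,\dots$ by
$$X_{n+1}\overset{\text{law}}{=}\big(X_n^{(1)}+X_n^{(2)}-1\big)^+,\qquad n\ge 0, \tag{1}$$
where $X_n^{(1)},X_n^{(2)}$ are independent copies of $X_n$. This is the Derrida–Retaux model. The picture to keep in mind is a binary tree of depth $n$. Its $2^n$ leaves carry i.i.d. copies of $X_0$, each inner node receives the sum of its two children minus one (or $0$ if that is negative), and $X_n$ is the value at the root. We mostly use the initial law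
$$X_0\overset{\text{law}}{=}(1-p)\,\delta_0+p\,\delta_{\{\xi\}},\qquad p\in[0,1], \tag{2}$$
where $\xi$ takes values in $\{1,2,\dots\}$: a leaf is empty with probability $1-p$, and otherwise carries a copy of $\xi$. Write
$$q_n=\mathbb P(X_n=0),\qquad u_n=1-q_n=\mathbb P(X_n\ne 0).$$

Suppose that $p$ is so small that $X_n\to0$. How fast does the survival probability $u_n$ decay? Here is a first guess. If one leaf carries a value $\ge n+1$, then the root has value $\ge1$, because each of the $n$ steps from the leaf to the root costs at most $1$. Hence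
$$u_n\ \ge\ 1-\big(1-\mathbb P(X_0\ge n+1)\big)^{2^n}, \tag{3}$$
and when $2^n\,\mathbb P(X_0\ge n+1)$ is small the right-hand side is close to it. The guess is that, to exponential order, nothing does better than one exceptional leaf: $u_n\approx 2^n\,\mathbb P(X_0\ge n+1)$. We test it.

*Test 1: $\xi\equiv1$.* Then $X_n\in\{0,1\}$, and $X_{n+1}=1$ exactly when both copies equal $1$. So $u_{n+1}=u_n^2$ and $u_n=p^{2^n}$. The guess gives $0$ for $n\ge1$. Both say that the decay is faster than any exponential. This case is degenerate, and from now on we assume $\mathbb P(\xi\ge2)>0$.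

*Test 2: $\xi\equiv2$.* The guess gives $0$ for $n\ge2$, hence again decay faster than any exponential. By hand, $X_1$ equals $3$, $1$, $0$ with probabilities $p^2$, $2p(1-p)$, $(1-p)^2$. So $q_2=q_1^2+2q_1\mathbb P(X_1=1)=(1-p)^3(1+3p)$ and $u_2=6p^2-8p^3+3p^4$. In general, a node at level $j$ whose $2^j$ leaves all carry $2$ has value $2^j+1$ (indeed $2(2^j+1)-1=2^{j+1}+1$), and this value survives $2^j$ further levels by itself. So for $n=j+2^j$ we get $u_n\ge p^{2^j}\ge p^n$. The decay is at most exponential along these $n$, and the guess is wrong. Several leaves cooperate.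

*Test 3: geometric $\xi$.* Let $\mathbb P(\xi\ge k)=a^{k-1}$, $k\ge 1$, with $0<a<\frac12$. The guess gives the rate $\log\frac1{2a}$, whatever $p$ is. We shall see in Section 2 that for $0<p<p_c:=(1-2a)^2$ the true rate is
$$-\log\Big(1-\sqrt{\tfrac{p_c-p}{1-p}}\Big).$$
It moves with $p$. It tends to the guessed value as $p\downarrow0$, since $1-\sqrt{p_c}=2a$, and it vanishes like a square root as $p\uparrow p_c$.

So the guess fails, and the third test already shows the shape of the right answer.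

## 2. The critical value, the square root, and two theorems

From (1), $\mathbb E(X_{n+1})\ge2\,\mathbb E(X_n)-1$, that is, $\mathbb E(X_{n+1})-1\ge2(\mathbb E(X_n)-1)$. So $2^{-n}(\mathbb EX_n-1)$ is nondecreasing, and the free energy
$$F_\infty(p)=\lim_{n\to\infty}2^{-n}\,\mathbb E(X_n)\in[0,\infty]$$
exists. If $X_0\le X_0'$ under some coupling, then coupling the leaves of the tree gives $X_n\le X_n'$ for all $n$. In particular $F_\infty$ is nondecreasing in $p$. The critical value is $p_c=\inf\{p\in[0,1]:F_\infty(p)>0\}$. A consequence of Collet, Eckmann, Glaser and Martin (1984) is that $p_c>0$ if $\mathbb E(\xi^32^\xi)<\infty$. We shall compute $p_c$ in Section 6.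

The problem comes from "On the discrete-time Derrida-Retaux model", https://site-branpro2023.apps.math.cnrs.fr/doc/Yueyun_Hu.pdf .

**Conjecture (dual Derrida–Retaux conjecture, subcritical case).** There is an integrability condition on the law of $\xi$, satisfied at least by every bounded $\xi$, such that for every $\xi$ satisfying it with $\mathbb P(\xi\ge2)>0$ and $0<p_c<1$:

1. (i) for every $p\in(0,p_c)$, the limit $I(p)=-\lim_n\frac1n\log\mathbb P(X_n\ne0)$ exists and lies in $(0,\infty)$;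
2. (ii) there is $c\in(0,\infty)$, which may depend on the law of $\xi$, such that $I(p)/(p_c-p)^{1/2}\to c$ as $p\uparrow p_c$.

We prove that the conjecture is true, with an explicit rate. The rate is expressed through the following functions. For $\theta\ge0$ and integers $k\ge0$ let
$$h_k(\theta)=\Big(2\cosh\tfrac\theta2\Big)^k\,\frac{\sinh((k-1)\theta/2)}{\sinh(\theta/2)},\qquad h_k(0)=2^k(k-1). \tag{4}$$
For instance $h_0=-1$, $h_1=0$ and $h_2(\theta)=4\cosh^2\frac\theta2=2+e^\theta+e^{-\theta}$. For $k\ge2$,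
$$\frac{\sinh((k-1)x)}{\sinh x}=\sum_{j=0}^{k-2}\cosh\big((k-2-2j)x\big),$$
as one sees by multiplying by $\sinh x$ and telescoping. So for $k\ge2$, $h_k$ is an even power series in $\theta$ with nonnegative coefficients. Because of the factor $(2\cosh\frac\theta2)^k$, its $\theta^2$-coefficient is positive. Hence $h_k'>0$ on $(0,\infty)$, $h_k$ is strictly increasing on $[0,\infty)$, and $h_k\to\infty$. Moreover $(2\cosh\frac\theta2)^k=2^k(1+\frac k8\theta^2+\cdots)$ and $\frac{\sinh((k-1)\theta/2)}{\sinh(\theta/2)}=(k-1)\big(1+\frac{(k-1)^2-1}{24}\theta^2+\cdots\big)$. Since $\frac k8+\frac{k(k-2)}{24}=\frac{k(k+1)}{24}$,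
$$h_k(\theta)=2^k(k-1)\Big[1+\tfrac{k(k+1)}{24}\,\theta^2+O(\theta^4)\Big]. \tag{5}$$

**Theorem A.** Let $X_0$ be $\{0,1,\dots\}$-valued with $\mathbb P(X_0\ge2)>0$, $\mathbb E(X_02^{X_0})<\infty$ and $\mathbb E[(1-X_0)2^{X_0}]>0$. Let
$$\Phi(\theta)=\mathbb E\big[h_{X_0}(\theta)1_{\{X_0\ge1\}}\big]\in[0,\infty],\qquad \Theta=\sup\{\theta\ge0:\Phi(\theta)\le q_0\},\qquad \rho=1+e^\Theta .$$
Then $\rho\in[2,\infty)$ and
$$\lim_n\tfrac1n\log\mathbb P(X_n\ne0)=\lim_n\tfrac1n\log\mathbb E(X_n)=-\log(\rho/2).$$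

**Theorem B.** Let $X_0$ be as in (2) with $\mathbb P(\xi\ge2)>0$. Then $p_c=1/(1+\mathbb E[(\xi-1)2^\xi])$, which is $0$ if the expectation is infinite. Assume $p_c>0$; then $p_c<1$ automatically. Let $\varphi(\theta)=\mathbb E[h_\xi(\theta)]$.

1. For every $p\in(0,p_c)$ the limit $I(p)$ exists and $I(p)=\log\frac{1+e^{\theta_p}}2\in[0,\infty)$, where $\theta_p=\sup\{\theta\ge0:\varphi(\theta)\le\frac1p-1\}$.
2. If $\mathbb E(s^\xi)<\infty$ for some $s>2$, then $I(p)\in(0,\infty)$ for all $p\in(0,p_c)$, and $I(p)/(p_c-p)^{1/2}\to c$ as $p\uparrow p_c$, with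
$$c=\frac1{p_c}\sqrt{\frac6{\mathbb E[(\xi^3-\xi)2^\xi]}}.$$
3. If $\mathbb E(s^\xi)=\infty$ for all $s>2$, then $I(p)=0$ for all $p\in(0,p_c)$.

So (i) holds if and only if $\mathbb E(s^\xi)<\infty$ for some $s>2$, and then (ii) holds too. Every bounded $\xi$ satisfies this condition, so the conjecture is true.

*Example $\xi\equiv2$.* Here $p_c=\frac15$. The equation $h_2(\theta)=\frac1p-1$ reads $e^{\theta_p}+e^{-\theta_p}=\frac1p-3$, and $c=5\sqrt{6/24}=\frac52$. One could have expected a rate that vanishes linearly, since the distance to criticality will enter the proof through $D_0=1-p/p_c$, which is linear in $p$. The values $e^{\theta}=2,\ \frac32,\ \frac{11}{10}$ correspond to $p=\frac2{11},\frac6{31},\frac{110}{551}$, hence to $p_c-p=\frac1{55},\frac1{155},\frac1{2755}$, with $I=\log\frac32,\ \log\frac54,\ \log\frac{21}{20}$. The ratios $I/(p_c-p)$ are about $22,\ 35,\ 134$, while $I/(p_c-p)^{1/2}$ is about $3.01,\ 2.78,\ 2.56$.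

*Example: geometric $\xi$.* Let $\mathbb P(\xi\ge k)=a^{k-1}$, so $\mathbb E(s^\xi)=\frac{(1-a)s}{1-as}$ for $s<1/a$. In Section 4 (formula (10) below) we shall see that, with $s=1+e^\theta$, $(s-2)h_k(\theta)=s^k-(s-1)\big(\frac s{s-1}\big)^k$. So
$$\varphi(\theta)=\frac1{s-2}\Big[\frac{(1-a)s}{1-as}-\frac{(1-a)s(s-1)}{s-1-as}\Big]=\frac{a(1-a)s^2}{(1-as)(s-1-as)}=\frac{a(1-a)}{x-a(1-a)},\qquad x=\frac{s-1}{s^2},$$
because $(1-as)(s-1-as)=(s-1)-a(1-a)s^2$. At $s=2$ this is $\frac{4a(1-a)}{(1-2a)^2}$, so $p_c=(1-2a)^2$. The equation $\varphi=\frac1p-1$ becomes $\frac{s-1}{s^2}=\frac{a(1-a)}{1-p}$. Its root $s>2$ satisfies $\frac2s=1-\sqrt{1-\frac{4a(1-a)}{1-p}}=1-\sqrt{\frac{p_c-p}{1-p}}$, since $1-4a(1-a)=p_c$. This root is below $1/a$, because $x$ is decreasing in $s>2$ and equals $a(1-a)$ at $s=1/a$. As $I=\log(s/2)$, this is the formula of Test 3.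

*Remark on the first guess.* Let $s_*=\sup\{s\ge1:\mathbb E(s^\xi)<\infty\}$, and, if $p_c>0$ (so $s_*\ge2$), $\theta_*=\log(s_*-1)\in[0,\infty]$ and $p_*=1/(1+\varphi(\theta_*))$, with $\varphi(\infty)=\infty$. In Section 9 we check that for $p\in(p_*,p_c)$, $\theta_p$ is the unique root of $\varphi(\theta)=\frac1p-1$, while for $0<p\le p_*$ (possible only if $s_*<\infty$ and $\mathbb E(s_*^\xi)<\infty$) one has $I(p)=\log(s_*/2)$. For example, if $\mathbb P(\xi=k)$ is proportional to $k^{-3}3^{-k}$, then $s_*=3$ and $\mathbb E(3^\xi)<\infty$, so $p_*>0$. For $p\le p_*$ the rate is $\log\frac32$, which is exactly the rate of the single exceptional leaf. So the first guess is right there.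

## 3. Generating functions at a fixed $s$, and the threshold $s-1$

Let $G_n(s)=\mathbb E(s^{X_n})\in[1,\infty]$ for $s\ge1$. With $S=X_n^{(1)}+X_n^{(2)}$ we have $s^{(S-1)^+}=s^{S-1}$ unless $S=0$, and $\mathbb P(S=0)=q_n^2$, so
$$G_{n+1}(s)=\frac{G_n(s)^2-q_n^2}s+q_n^2. \tag{6}$$
In particular $G_0(s)<\infty$ implies $G_n(s)<\infty$ for all $n$. Put $g_n=g_n(s)=G_n(s)-1$. Inserting $G_n=1+g_n$ in (6) gives
$$g_{n+1}=\frac{(2+g_n)\,g_n}s-(1-q_n^2)\Big(1-\frac1s\Big)\le\frac{2+g_n}s\,g_n . \tag{7}$$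

This suggests a sensible first approach. If $g_n(s)<s-2$ at some time, that is, $G_n(s)<s-1$, then the factor $\frac{2+g_n}s$ is below $1$ and keeps decreasing. So $g_n\to0$, the factor tends to $\frac2s$, and $u_n\le g_n/(s-1)$ decays at rate at least $\log(s/2)$. So let us look for $s>2$ with $G_0(s)<s-1$.

For $\xi\equiv2$ the condition is $1+p(s^2-1)<s-1$, that is, $p<\frac{s-2}{s^2-1}$. The right side is largest where $s^2-4s+1=0$, so at $s=2+\sqrt3$, and its value there is $\frac{\sqrt3}{6+4\sqrt3}=\frac{2-\sqrt3}2\approx0.134$. So the method works for $p<0.134$ and says nothing for $p$ between $0.134$ and $p_c=0.2$, which is precisely the region we need. The orbit may enter the good region $\{g<s-2\}$ later, but (6) contains $q_n$, which depends on the whole law of $X_n$. The recursion at one fixed $s$ does not close, and from $G_0(s)$ alone one cannot read whether the orbit will enter. What is missing is a quantity, computable at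 time $0$, whose sign is conserved and decides this.

## 4. The involution $s\mapsto s/(s-1)$

**Step 1: two values of $s$ with the same recursion.** The purpose is to eliminate the unknown $q_n$. Put $H_n(s)=G_n(s)/s$. Dividing (6) by $s$,
$$H_{n+1}(s)=H_n(s)^2+\frac{s-1}{s^2}\,q_n^2. \tag{8}$$
The coefficient is $\frac{s-1}{s^2}=\frac1s\big(1-\frac1s\big)$, which is unchanged when $\frac1s$ is replaced by $1-\frac1s$. So define
$$\tilde s=\frac s{s-1},\qquad \frac1{\tilde s}=1-\frac1s .$$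
For example $s=3$, $\tilde s=\frac32$: both coefficients are $\frac29$. The map $s\mapsto\tilde s$ is an involution of $(1,\infty)$ with fixed point $2$, and $s>2$ gives $1<\tilde s<2$. The functions $H_n(s)$ and $H_n(\tilde s)$ satisfy the same recursion (8). Let $s>2$ with $G_0(s)<\infty$, and $W_n(s)=H_n(s)-H_n(\tilde s)$. Subtracting,
$$W_{n+1}(s)=W_n(s)\,\big(H_n(s)+H_n(\tilde s)\big). \tag{9}$$
The second factor is positive, so the sign of $W_n(s)$ does not depend on $n$. As $s/\tilde s=s-1$, we have $sW_n(s)=G_n(s)-(s-1)G_n(\tilde s)$, so $W_n(s)<0$ means $G_n(s)<(s-1)G_n(\tilde s)$.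

Compare with Section 3: the threshold $s-1$ has been replaced by $(s-1)G_n(\tilde s)$. When $X_n\to0$ and $G_n(\tilde s)\to1$ the two thresholds agree in the limit, and the new one can be tested at time $0$. For $\xi\equiv2$ and $s=3$ it says $1+8p<2(1+\frac54p)$, that is, $p<\frac2{11}\approx0.182$, already well above $0.134$.

**Step 2: the sign of $W_0$.** We express it through the functions $h_k$. Write $s=1+e^\theta$, $\theta>0$. Then $\tilde s=1+e^{-\theta}$, so
$$s=2e^{\theta/2}\cosh\tfrac\theta2,\qquad \tilde s=2e^{-\theta/2}\cosh\tfrac\theta2,\qquad s-2=2e^{\theta/2}\sinh\tfrac\theta2,\qquad s-1=e^\theta,$$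
and
$$s^k-(s-1)\tilde s^k=\Big(2\cosh\tfrac\theta2\Big)^k\big(e^{k\theta/2}-e^{\theta-k\theta/2}\big)=\Big(2\cosh\tfrac\theta2\Big)^k\,2e^{\theta/2}\sinh\tfrac{(k-1)\theta}2=(s-2)\,h_k(\theta). \tag{10}$$
Averaging over $k=X_0$ and using $h_0=-1$,
$$sW_0(s)=G_0(s)-(s-1)G_0(\tilde s)=(s-2)\big(\Phi(\theta)-q_0\big). \tag{11}$$

**Step 3: when $\Phi$ is finite.** Since $\tilde s/s=e^{-\theta}$, (10) gives $h_k(\theta)=\frac{s^k(1-e^{-(k-1)\theta})}{s-2}$. So for $k\ge2$ we have $\frac{1-e^{-\theta}}{s-2}s^k\le h_k(\theta)\le\frac{s^k}{s-2}$. Therefore, for $\theta>0$,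
$$\Phi(\theta)<\infty\iff\mathbb E(s^{X_0})<\infty,\qquad s=1+e^\theta. \tag{12}$$

## 5. The quantity $D_n$ at the fixed point $s=2$

At $s=\tilde s=2$ the difference $W_n$ vanishes identically, and its role is taken by a derivative. Assume $\mathbb E(X_02^{X_0})<\infty$. As $X_{n+1}\le X_n^{(1)}+X_n^{(2)}$ in the tree, $\mathbb E(X_n2^{X_n})<\infty$ for all $n$. Let
$$D_n=\mathbb E\big[(1-X_n)2^{X_n}\big]=G_n(2)-2G_n'(2),$$
with left derivatives at $2$. Differentiating $sG_{n+1}(s)=G_n(s)^2-q_n^2+sq_n^2$ and letting $s\uparrow2$,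
$$G_{n+1}(2)+2G_{n+1}'(2)=2G_n(2)G_n'(2)+q_n^2,\qquad 2G_{n+1}(2)=G_n(2)^2+q_n^2.$$
Subtracting the first from the second,
$$D_{n+1}=G_n(2)^2-2G_n(2)G_n'(2)=G_n(2)\,D_n. \tag{13}$$

**Lemma 1.** If $\mathbb E(X_02^{X_0})<\infty$ and $D_0>0$, then $\sum_n(G_n(2)-1)<\infty$, hence $\sum_nu_n<\infty$. Moreover $q_n\ge D_0>0$ for all $n$, $\mathbb EX_n\to0$, and $F_\infty=\lim_n2^{-n}\mathbb EX_n=0$.

*Proof.* For integers $x\ge0$, $(1-x)2^x\le1_{\{x=0\}}$, so $D_n\le q_n\le1$. By (13) and $G_i(2)\ge1$,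
$$D_0\le D_0\prod_{i<n}G_i(2)=D_n\le q_n\le1 .$$
So $\prod_iG_i(2)\le 1/D_0<\infty$, which gives $\sum(G_i(2)-1)<\infty$, and $q_n\ge D_0$. Finally $u_n\le\mathbb EX_n\le\mathbb E(2^{X_n}-1)=G_n(2)-1\to0$. $\square$

Throughout we use the summation formula, valid for nondecreasing $f$ on $\{0,1,\dots\}$:
$$\mathbb Ef(X)=f(0)+\sum_{k\ge0}\big(f(k+1)-f(k)\big)\,\mathbb P(X\ge k+1). \tag{14}$$
For $f(x)=s^x$ the increments are $(s-1)s^k$, and for $f(x)=(x-1)2^x$ they are $k2^{k+1}-(k-1)2^k=(k+1)2^k$.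

## 6. The critical value is $1/(1+\mathbb E[(\xi-1)2^\xi])$

This formula is due to Collet, Eckmann, Glaser and Martin; here is a proof. Let $p_0=1/(1+\mathbb E[(\xi-1)2^\xi])$, with $p_0=0$ if the expectation is infinite.

**Step 1: $F_\infty(p)=0$ for $p<p_0$.** If $p_0>0$, then $\mathbb E(\xi2^\xi)<\infty$ (as $k\le2(k-1)$ for $k\ge2$) and $D_0=(1-p)-p\,\mathbb E[(\xi-1)2^\xi]=1-p/p_0$. This is positive for $p<p_0$, and Lemma 1 applies.

**Step 2: reduction to bounded $X_0$.** We want $F_\infty(p)>0$ for $p\in(p_0,1]$. The function $(k-1)2^k$ is nondecreasing in $k$, so by monotone convergence $\mathbb E[(\xi\wedge K-1)2^{\xi\wedge K}]\uparrow\mathbb E[(\xi-1)2^\xi]$, also when the limit is infinite. Hence, for large $K$, the model started from $X_0\wedge K$ has $D_0<0$. By the coupling of Section 2, its free energy is at most $F_\infty(p)$. So it suffices to show that if $X_0$ is bounded and $D_0<0$, then $F_\infty>0$.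

**Step 3: a comparison lemma.** It transfers a power bound on tails through the recursion.

**Lemma 2.** Let $\gamma\ge1$. If $\mathbb P(Y\ge k)\le\mathbb P(X\ge k)^\gamma$ and $\mathbb P(Y'\ge k)\le\mathbb P(X'\ge k)^\gamma$ for all integers $k$, where all variables take values in $\{0,1,\dots\}$, $Y,Y'$ are independent and $X,X'$ are independent, then $\mathbb P(Y+Y'\ge k)\le\mathbb P(X+X'\ge k)^\gamma$ for all $k$. Consequently, if $\mathbb P(Y_0\ge k)\le\mathbb P(X_0\ge k)^\gamma$ for all $k$, then $\mathbb P(Y_n\ge k)\le\mathbb P(X_n\ge k)^\gamma$ for all $n,k$, where $(Y_n)$ is the model started from $Y_0$.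

*Proof.* Fix $k$ and put $\psi(y)=\mathbb P(X'\ge k-y)$, which is nondecreasing in $y$. Conditioning on $Y$,
$$\mathbb P(Y+Y'\ge k)\le\mathbb E[\psi(Y)^\gamma]=\int_0^1\gamma t^{\gamma-1}\,\mathbb P(\psi(Y)>t)\,dt .$$
The set $\{\psi>t\}$ is empty or of the form $\{y\ge y_0\}$ (possibly everything), so $\mathbb P(\psi(Y)>t)\le w(t)^\gamma$ with $w(t)=\mathbb P(\psi(X)>t)$. The function $w$ is nonincreasing, so $\Omega(t):=\int_0^tw\ge t\,w(t)$, and
$$\gamma t^{\gamma-1}w(t)^\gamma=\gamma\,(tw(t))^{\gamma-1}w(t)\le\gamma\,\Omega(t)^{\gamma-1}w(t)=(\Omega^\gamma)'(t)\quad\text{for a.e. }t.$$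
As $\Omega^\gamma$ is Lipschitz, the integral is at most $\Omega(1)^\gamma=(\mathbb E\psi(X))^\gamma=\mathbb P(X+X'\ge k)^\gamma$. For the second claim, induct on $n$: for $r\ge1$, $\{X_{n+1}\ge r\}$ is the event that the sum of the two copies is $\ge r+1$, and likewise for $Y$; for $r\le0$ both probabilities are $1$. $\square$

**Step 4: a uniform tail bound if $F_\infty=0$.** Let $X_0$ be bounded, $D_0<0$, and suppose $F_\infty=0$. Since $2^{-n}(\mathbb EX_n-1)$ is nondecreasing with limit $0$, we have $\mathbb EX_n\le1$ for all $n$. For $a,x,y\ge0$,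
$$(x+y-1-a)^+\ge(x-1-a)^++(y-1-a)^+ .$$
Indeed, if both terms on the right are positive their sum is $x+y-2-2a$; if only the first is, it is $x-1-a$; and so on. Hence $\mathbb E(X_{n+1}-a)^+\ge2\,\mathbb E(X_n-a-1)^+$. Iterating from $a=0$,
$$\mathbb P(X_n\ge k+1)\le\mathbb E(X_n-k)^+\le2^{-k}\,\mathbb EX_{n+k}\le2^{-k}.$$

**Step 5: the contradiction.** The bound $2^{-k}$ is just too weak to control $\mathbb E(X_n2^{X_n})$, and Lemma 2 gains what is missing. For $\gamma>1$ let $Y_0$ have tails $\mathbb P(Y_0\ge k)=\mathbb P(X_0\ge k)^\gamma$. For $\gamma$ close to $1$, $D_0^Y<0$, because by (14) $D_0^Y$ is a finite sum that is continuous in $\gamma$. By Lemma 2 and Step 4, $\mathbb P(Y_n\ge k+1)\le2^{-\gamma k}$ for all $n,k$. By (14),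
$$-D_n^Y=\mathbb E[(Y_n-1)2^{Y_n}]=-1+\sum_{k\ge0}(k+1)2^k\,\mathbb P(Y_n\ge k+1), \tag{15}$$
which is bounded in $n$, since $\sum(k+1)2^{(1-\gamma)k}<\infty$. By (13), $-D_n^Y=-D_0^Y\prod_{i<n}G_i^Y(2)$. So the product converges, $G_n^Y(2)\to1$, and $\mathbb P(Y_n\ne0)\le G^Y_n(2)-1\to0$. By dominated convergence in (15), $-D_n^Y\to-1$. But $-D_n^Y\ge-D_0^Y>0$ for all $n$, a contradiction. So $F_\infty>0$, and $p_c=p_0$. $\square$

As $\mathbb P(\xi\ge2)>0$, we have $p_c<1$. Moreover $p_c>0$ if and only if $\mathbb E(\xi2^\xi)<\infty$, and $D_0>0$ for $p\in(0,p_c)$.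

## 7. Theorem A: the upper bound for survival

We work under the hypotheses of Theorem A. They include $D_0>0$, so Lemma 1 applies. Note that $u_n>0$ always, since two values $\ge2$ produce a value $\ge3$.

**Step 1: the two sides of $\rho$.** We have $\Phi(0)=\mathbb E[(X_0-1)2^{X_0};X_0\ge1]=q_0-D_0<q_0$. As $\mathbb P(X_0\ge2)>0$, $\Phi$ is strictly increasing where finite, and $\Phi\to\infty$. So $\Theta\in[0,\infty)$ and $\rho\in[2,\infty)$. If $\theta<\Theta$, there is $\theta'\in(\theta,\Theta]$ with $\Phi(\theta)<\Phi(\theta')\le q_0$. If $\theta>\Theta$, then $\Phi(\theta)>q_0$ by definition. By (11) and (12),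
$$2<s<\rho\ \Rightarrow\ G_0(s)<\infty,\ W_0(s)<0;\qquad\quad s>\rho\ \Rightarrow\ G_0(s)=\infty\ \text{ or }\ W_0(s)>0. \tag{16}$$

**Step 2: $g_n(s')\to0$ for every $s'\in(2,\rho)$.** The conserved sign gives boundedness at a larger $s$. If $\rho=2$, the upper bound is trivial, as $u_n\le\mathbb EX_n\to0$. Let $2<s'<s<\rho$. By (16) and (9), $W_n(s)<0$ for all $n$, that is,
$$G_n(s)<(s-1)G_n(\tilde s)\le(s-1)G_n(2),$$
which is bounded in $n$ by Lemma 1. For every $K$, splitting according to $X_n\le K$ or not,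
$$g_n(s')=\mathbb E\big[(s'^{X_n}-1)1_{\{X_n\ge1\}}\big]\le s'^Ku_n+(s'/s)^K\sup_iG_i(s) .$$
Let $n\to\infty$, then $K\to\infty$: $g_n(s')\to0$.

**Step 3: the rate.** By (7) with $s'$, $g_{n+1}\le\frac{2+g_n}{s'}g_n$, so $\limsup g_n^{1/n}\le2/s'$. Since $x(s'-1)\le s'^x-1$ for integers $x\ge0$, $u_n\le\mathbb EX_n\le g_n(s')/(s'-1)$. Let $s'\uparrow\rho$:
$$\limsup_n\tfrac1n\log u_n\le\limsup_n\tfrac1n\log\mathbb EX_n\le-\log(\rho/2).$$

## 8. Theorem A: the lower bound by blocks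

Test 2 shows the mechanism: a block of cooperating leaves builds a value of order $n$ at a height of order $\log n$, and that value then survives alone. The blocks will be made from copies of $X_m$ at a well chosen level $m$.

**Step 1: one large value survives, with $2^i$ chances.** Let $v=\mathbb P(X_N\ge r+1)$ with $r\ge1$. If one of the two copies is $\ge r+1$, then $X_{N+1}\ge r$, so
$$\mathbb P(X_{N+1}\ge r)\ge1-(1-v)^2\ge2v(1-v)\ge2v\,q_N .$$
By Lemma 1, $c_0:=\prod_Nq_N>0$. Iterating with $r=i,i-1,\dots,1$,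
$$u_{M+i}\ge c_0\,2^i\,\mathbb P(X_M\ge i+1),\qquad M,i\ge0. \tag{17}$$

**Step 2: for every $s>\rho$ there are $m\ge0$, $k\ge1$ with $\mathbb P(X_m\ge k+1)\ge s^{-k}$.** This is where the conserved sign enters a second time. Suppose not, so $\mathbb P(X_m\ge k+1)<s^{-k}$ for all $m\ge0$, $k\ge1$. Let $s'\in(\rho,s)$. By (14),
$$G_m(s')-1=(s'-1)\sum_{k\ge0}s'^k\,\mathbb P(X_m\ge k+1).$$
The $k$-th term is at most $(s'/s)^k$, and at most $s'^ku_m\to0$ as $m\to\infty$. So the sum is finite for every $m$, and by dominated convergence $G_m(s')\to1$. In particular $G_0(s')<\infty$, so $W_0(s')>0$ by (16). By (9), $W_m(s')>0$, that is, $G_m(s')>(s'-1)G_m(\tilde s')\ge s'-1>1$ for all $m$. This contradicts $G_m(s')\to1$.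

**Step 3: assembling a block.** Fix $s>\rho$ and $m,k$ from Step 2. Let $l\ge1$ and $j=\lceil\log_2l\rceil$, so $l\le2^j\le2l$. Build $X_{m+j}$ from $2^j$ i.i.d. copies of $X_m$ at the leaves of a binary tree of depth $j$. With probability at least $s^{-kl}$ the first $l$ copies are all $\ge k+1$. On this event let $S_i$ be the sum of the values at those level-$i$ nodes that lie above at least one of these $l$ leaves. There are $\lceil l/2^i\rceil$ such nodes. Then $S_0\ge l(k+1)$, and $S_i\ge S_{i-1}-\lceil l/2^i\rceil$, because a node is at least the sum of its children minus one, and children that are not counted are $\ge0$. At level $j$ there is only the root, so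
$$X_{m+j}=S_j\ge l(k+1)-\sum_{i=1}^j\big(l2^{-i}+1\big)=lk+l2^{-j}-j>lk-j .$$
Thus $\mathbb P(X_{m+j}\ge lk-j+1)\ge s^{-kl}$.

**Step 4: the rate.** For large $n$ take $l=\lceil(n-m)/k\rceil$. Then $n-m\le lk\le n-m+k$, and $j\le l\le n-m$. Also $lk-j+1\ge(n-m-j)+1$. So (17) with $M=m+j$ and $i=n-m-j$ gives
$$u_n\ge c_0\,2^{n-m-j}s^{-kl}\ge\frac{c_0}{2l}\,2^{n-m}\,s^{-(n-m)-k}.$$
As $m,k$ are fixed and $l\le n$, $\liminf\frac1n\log u_n\ge\log(2/s)$. Let $s\downarrow\rho$, and use $\mathbb EX_n\ge u_n$. Together with Section 7 this proves Theorem A. $\square$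

## 9. Theorem B: from $\varphi$ to the square root

The formula for $p_c$ was proved in Section 6. Let $p_c>0$ and $p\in(0,p_c)$.

**Part 1.** We have $\mathbb E(X_02^{X_0})<\infty$, $\mathbb P(X_0\ge2)>0$ and $D_0>0$. Moreover $q_0=1-p$ and $\Phi=p\varphi$, so $\Phi\le q_0$ means $\varphi\le\frac1p-1$. Theorem A gives $I(p)=\log\frac{1+e^{\theta_p}}2$ with $\theta_p=\Theta\in[0,\infty)$.

**Part 3.** If $\mathbb E(s^\xi)=\infty$ for all $s>2$, then $\varphi=\infty$ on $(0,\infty)$ by (12), so $\theta_p=0$ and $I(p)=0$.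

**Part 2, positivity.** Let $\mathbb E(s^\xi)<\infty$ for some $s>2$. By (12) there is $\theta_1>0$ with $\varphi(\theta_1)<\infty$. On $[0,\theta_1]$ we have $0\le h_\xi(\theta)\le h_\xi(\theta_1)$, so by dominated convergence $\varphi$ is continuous there, and it is strictly increasing. Also
$$\varphi(0)=\mathbb E[(\xi-1)2^\xi]=\frac1{p_c}-1<\frac1p-1 .$$
By continuity at $0$, $\theta_p>0$, hence $I(p)\in(0,\infty)$. This is (i).

**Part 2, asymptotics.** For $p$ close to $p_c$, $\frac1p-1<\varphi(\theta_1)$, so $\theta_p\in(0,\theta_1)$ solves $\varphi(\theta_p)=\frac1p-1$, that is,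
$$\varphi(\theta_p)-\varphi(0)=\frac1p-\frac1{p_c}=\frac{p_c-p}{p\,p_c}, \tag{18}$$
and $\theta_p\to0$ as $p\uparrow p_c$. The left side is linear in $p_c-p$ to first order, and $\varphi$ is even in $\theta$, because $s\leftrightarrow\tilde s$ is $\theta\leftrightarrow-\theta$. This is the origin of the square root. For $k\ge1$, $h_k$ is an even power series with nonnegative coefficients, so $(h_k(\theta)-h_k(0))/\theta^2$ is nondecreasing in $\theta$. On $(0,\theta_1]$ it is dominated by its value at $\theta_1$, which is integrable in $k=\xi$. By (5) and dominated convergence,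
$$\frac{\varphi(\theta)-\varphi(0)}{\theta^2}\longrightarrow\frac1{24}\,\mathbb E\big[2^\xi(\xi-1)\xi(\xi+1)\big]=\frac B{24},\qquad B=\mathbb E[(\xi^3-\xi)2^\xi]\in(0,\infty).$$
With (18), $\theta_p^2\sim\frac{24(p_c-p)}{p_c^2B}$. Since $I(p)=\log\frac{1+e^{\theta_p}}2\sim\frac{\theta_p}2$,
$$I(p)\sim\frac1{p_c}\sqrt{\frac6B}\;(p_c-p)^{1/2}.$$
This is (ii), and Theorem B is proved. $\square$

*The remark on $p_*$.* By (12), $\varphi$ is finite on $[0,\theta_*)$ and infinite on $(\theta_*,\infty)$. It is continuous and strictly increasing on $[0,\theta_*)$, and $\varphi(\theta)\uparrow\varphi(\theta_*)\in[0,\infty]$ as $\theta\uparrow\theta_*$ by monotone convergence. If $p\in(p_*,p_c)$, then $\varphi(0)<\frac1p-1<\varphi(\theta_*)$, so $\theta_p\in(0,\theta_*)$ is the unique root of $\varphi=\frac1p-1$. If $0<p\le p_*$, then $\varphi(\theta_*)\le\frac1p-1<\infty$, so $\theta_*<\infty$, $\theta_p=\theta_*$ and $I(p)=\log\frac{1+e^{\theta_*}}2=\log(s_*/2)$.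 If $p_*>0$ and $s_*>2$, then $\varphi(\theta_*)<\infty$ and $\mathbb E(s_*^\xi)<\infty$ by (12). If $s_*=2$, then $p_*=p_c$, and $\mathbb E(2^\xi)<\infty$ because $p_c>0$.

*Example: $p_c>0$ but $I\equiv0$.* Let $\mathbb P(\xi=k)$ be proportional to $2^{-k}k^{-3}$. Then $\mathbb E(\xi2^\xi)<\infty$, so $p_c>0$, but $\mathbb E(s^\xi)=\infty$ for all $s>2$, and Part 3 applies.

## 10. The power $N^\alpha$ in front of the exponential

Can one sharpen $\log u_n\sim-In$ to $u_n\sim Ce^{-In}$? The answer is no. Here $s_*=\sup\{s\ge1:\mathbb E(s^{X_0})<\infty\}$; for the law (2) with $p>0$ this is the same as for $\xi$.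

**Theorem C.** In Theorem A, assume $R:=\rho\in(2,s_*)$, so that $\Phi(\Theta)=q_0$. (This holds in Theorem B for all $p\in(p_*,p_c)$ when $s_*>2$, and for all $p\in(0,p_c)$ if $\xi$ is bounded.) Let
$$\mu=\frac{2(R-1)}R>1,\qquad\alpha=\frac{\log(R/2)}{\log\mu}>1 .$$
Then for some constants $0<C_1<C_2<\infty$ and all $N\ge1$,
$$C_1N^\alpha\le\sum_{n=0}^N(R/2)^n\,\mathbb P(X_n\ne0)\le C_2N^\alpha .$$
In particular $\mathbb P(X_n\ne0)\,e^{In}$ is unbounded, where $e^I=R/2$, and $\log\mathbb P(X_n\ne0)\sim-In$ cannot be improved to $\mathbb P(X_n\ne0)\sim Ce^{-In}$.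

The side claims first. $\Phi$ is finite and continuous near $\Theta$ because $R<s_*$, so $\Phi(\Theta)=q_0$ follows from $\Phi<q_0$ on the left and $\Phi>q_0$ on the right. The parenthesis follows from the remark on $p_*$: there $0<\theta_p<\theta_*$, and $s_*=\infty$, $p_*=0$ for bounded $\xi$. $\alpha>1$ means $\frac R2>\frac{2(R-1)}R$, that is, $(R-2)^2>0$. If $(R/2)^nu_n$ were bounded, the sums would be $O(N)=o(N^\alpha)$.

*Example $\xi\equiv2$, $p=\frac2{11}$.* Here $R=3$, $\mu=\frac43$ and $\alpha=\log\frac32/\log\frac43\approx1.41$.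

*Proof.* The letters $C,c,c_i>0$ denote constants independent of $N$; $C$ and $c$ may change from line to line. Finitely many small $N$ can be absorbed in $C_1,C_2$, because the sums are finite and contain $u_0>0$. So let $N$ be large, and put
$$\lambda=\frac1N,\qquad s=Re^{-\lambda}\ge s_0:=\frac{R+2}2>2,\qquad g_n=G_n(s)-1,\qquad W_n=W_n(s),\qquad e_i=G_i(2)-1,$$
so that $\sum e_i<\infty$ by Lemma 1. Put $\mu_s=\frac2{\tilde s}=2-\frac2s$. It increases with $s$, and $\mu=\mu_R$, so $1<\mu_s\le\mu<2$. The idea is to start just below the critical $R$, at a distance of order $\lambda$. Then $|W_n|$ starts at order $\lambda$, grows like $\lambda\mu^n$, and becomes of order one at a time $\nu$ of order $\log N$. The sum is governed by $(R/2)^\nu$, which is of order $N^\alpha$.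

**Step 1: the size of $W_0$.** As $s<\rho$, (16) gives $W_0<0$. The function $s\mapsto sW_0(s)=G_0(s)-(s-1)G_0(\tilde s)$ is $C^1$ near $R$, because $\tilde R<2<R<s_*$. So by (11) $\Phi$ is $C^1$ near $\Theta$. Pick $k\ge2$ with $\mathbb P(X_0=k)>0$. All $h_i$ with $i\ge1$ are nondecreasing, so comparing difference quotients, $\Phi'(\Theta)\ge\mathbb P(X_0=k)\,h_k'(\Theta)>0$. As $\Theta-\log(s-1)$ is of exact order $\lambda$, (11) gives
$$c\lambda\le|W_0|\le C\lambda .$$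

**Step 2: the growth of $W_n$.** Put $A_i=H_i(s)+H_i(\tilde s)$, so $W_{i+1}=A_iW_i$, and all $W_i<0$. From above, since $H_i(s)<H_i(\tilde s)$ and $\tilde s<2$,
$$A_i\le2H_i(\tilde s)=\mu_s\,G_i(\tilde s)\le\mu(1+e_i),\qquad\text{hence}\qquad|W_n|\le C\lambda\mu^n. \tag{19}$$
From below, $A_i\ge\frac1s+\frac1{\tilde s}=1$, and $A_i=2H_i(\tilde s)-|W_i|\ge\mu_s-|W_i|$. We claim $A_i\ge\mu_se^{-2|W_i|}$. If $|W_i|\le\frac12$, then $\mu_s-|W_i|\ge\mu_s(1-|W_i|)\ge\mu_se^{-2|W_i|}$, since $1-w\ge e^{-2w}$ on $[0,\frac12]$ (there is equality at $0$, the inequality holds at $\frac12$, and $e^{-2w}$ is convex). If $|W_i|>\frac12$, then $\mu_se^{-2|W_i|}<2e^{-1}<1\le A_i$.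

Let $\nu=\lfloor\log N/\log\mu\rfloor$, so that $\mu^{-1}<\lambda\mu^\nu\le1$. By (19), $\sum_{i<\nu}|W_i|\le C\lambda\mu^\nu\le C$. Also $\mu-\mu_s=\frac2R(e^\lambda-1)\le C\lambda$, so $\mu_s^\nu\ge\mu^\nu(1-C\lambda)^\nu\ge c\mu^\nu$, because $\lambda\nu\to0$. Therefore
$$|W_\nu|\ge c\lambda\,\mu_s^\nu\,e^{-2\sum_{i<\nu}|W_i|}\ge c_3>0 .$$

**Step 3: an upper estimate for $g_n$, $n\ge\nu$.** We have
$$G_\nu(s)=sH_\nu(\tilde s)-s|W_\nu|=(s-1)G_\nu(\tilde s)-s|W_\nu|\le(s-1)(1+e_\nu)-2c_3 .$$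
For $N$ large, $(s-1)e_\nu\le c_3$, so $g_\nu\le s-2-c_3$. Then (7) gives $g_{\nu+1}\le(1-\frac{c_3}s)g_\nu\le(1-\frac{c_3}R)g_\nu$. As $g$ has decreased, the same factor applies at all later times. Hence $\sum_{i\ge0}g_{\nu+i}\le C$, and again by (7)
$$g_{\nu+i}\le g_\nu\,(2/s)^i\prod_{i'<i}\Big(1+\frac{g_{\nu+i'}}2\Big)\le C(2/s)^i. \tag{20}$$

**Step 4: the upper bound.** Multiply the equality in (7) by $(s/2)^{n+1}$:
$$\Big(\frac s2\Big)^{n+1}(1-q_n^2)\Big(1-\frac1s\Big)=\Big(\frac s2\Big)^ng_n-\Big(\frac s2\Big)^{n+1}g_{n+1}+\frac12\Big(\frac s2\Big)^ng_n^2 .$$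
Sum over $\nu\le n\le n'$, drop the nonpositive boundary term, and let $n'\to\infty$. Using $1-q_n^2\ge u_n$, $\frac s2(1-\frac1s)=\frac{s-1}2\ge\frac12$ and (20),
$$\sum_{n\ge\nu}\Big(\frac s2\Big)^nu_n\le C\Big[\Big(\frac s2\Big)^\nu g_\nu+\sum_{n\ge\nu}\Big(\frac s2\Big)^ng_n^2\Big]\le C\Big(\frac s2\Big)^\nu\Big[1+\sum_{i\ge0}g_{\nu+i}\Big]\le C\Big(\frac R2\Big)^\nu\le CN^\alpha,$$
since $(R/2)^\nu=\mu^{\alpha\nu}\le N^\alpha$. For $n\le N$, $(s/2)^n=(R/2)^ne^{-n/N}\ge e^{-1}(R/2)^n$. The terms with $n<\nu$ contribute at most $\sum_{n<\nu}(R/2)^n\le C(R/2)^\nu\le CN^\alpha$. This proves the upper bound.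

**Step 5: the lower bound.** Slightly before time $\nu$ the orbit has not yet become small. For a fixed large $j$ and $\nu'=\nu-j$, (19) gives $s|W_{\nu'}|\le C\mu^{-j}\le\frac{s_0-2}2=:\delta$. So $G_{\nu'}(s)=(s-1)G_{\nu'}(\tilde s)-s|W_{\nu'}|\ge s-1-\delta$, and $g_{\nu'}\ge s-2-\delta\ge\delta$. Put $a_n=(R/2)^nu_n$. By (14) and (17),
$$\delta\le g_{\nu'}=(s-1)\sum_{k\ge0}s^k\,\mathbb P(X_{\nu'}\ge k+1)\le C\sum_{k\ge0}\Big(\frac s2\Big)^ku_{\nu'+k}=C\Big(\frac2R\Big)^{\nu'}\sum_{k\ge0}e^{-k/N}a_{\nu'+k}.$$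
Since $(R/2)^{\nu'}\ge c\,\mu^{\alpha\nu}\ge cN^\alpha$ and $\nu'\le N$, we get $\sum_ne^{-n/N}a_n\ge c_4N^\alpha$. By the upper bound, for integers $L\ge1$,
$$\sum_{n>LN}e^{-n/N}a_n\le\sum_{i\ge L}e^{-i}\sum_{iN<n\le(i+1)N}a_n\le C_2N^\alpha\sum_{i\ge L}e^{-i}(i+1)^\alpha\le\frac{c_4}2N^\alpha$$
if $L$ is large, and we fix such an $L$. So $\sum_{n\le LN}a_n\ge\frac{c_4}2N^\alpha$ for all large $N$. For a general large $N'$, apply this with $N=\lfloor N'/L\rfloor$. $\square$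

## 11. The $m$-ary tree

Let $m\ge2$ be an integer, let
$$X_{n+1}\overset{\text{law}}{=}\big(X_n^{(1)}+\dots+X_n^{(m)}-1\big)^+,\qquad \beta=\frac1{m-1},\qquad F_\infty=\lim_nm^{-n}\,\mathbb EX_n,$$
and let $X_0$ be as in (2), with $\mathbb P(\xi\ge2)>0$ if $m=2$. As before, $p_c=\inf\{p:F_\infty(p)>0\}$. For $\eta>0$ let
$$g(\eta)=\frac{\sinh((1+\beta)\eta)}{\sinh(\beta\eta)},\qquad s(\eta)=e^\eta g(\eta),\qquad h_k(\eta)=g(\eta)^k\,\frac{\sinh((k-\beta)\eta)}{\sinh(\beta\eta)},\qquad\varphi(\eta)=\mathbb E\,h_\xi(\eta),$$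
extended continuously to $\eta=0$: $g(0)=s(0)=m$ and $h_k(0)=m^k((m-1)k-1)$. In this section $h_k$ and $\varphi$ have these meanings. For $m=2$ and $\eta=\theta/2$ they are the old ones, with $s(\eta)=e^\eta\,2\cosh\eta=1+e^\theta$.

**Theorem D.** $p_c=1/(1+\mathbb E[((m-1)\xi-1)m^\xi])$. If $p_c>0$ and $p\in(0,p_c)$, then $\lim_n\frac1n\log\mathbb P(X_n\ne0)=-I(p)$ with
$$I(p)=\log\frac{s(\eta_p)}m,\qquad\eta_p=\sup\{\eta\ge0:\varphi(\eta)\le\tfrac1p-1\}.$$
One has $I(p)>0$ if and only if $\mathbb E(s^\xi)<\infty$ for some $s>m$, and then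
$$I(p)\sim\frac1{p_c}\sqrt{\frac6{\mathbb E[m^\xi((m-1)\xi-1)\,\xi(\xi+1)]}}\;(p_c-p)^{1/2},\qquad p\uparrow p_c .$$

*Proof.* The quantities $q_n,u_n,G_n$ are defined as before.

**Step 1: the duality.** We look for two values of $s$ with the same recursion. Now $G_{n+1}(s)=\frac{G_n(s)^m-q_n^m}s+q_n^m$. For $H_n(s)=s^{-\beta}G_n(s)$, since $m\beta=1+\beta$,
$$H_{n+1}(s)=H_n(s)^m+\kappa(s)\,q_n^m,\qquad\kappa(s)=(s-1)\,s^{-(1+\beta)} .$$
Here $\frac{\kappa'(s)}{\kappa(s)}=\frac1{s-1}-\frac{1+\beta}s=\frac{1+\beta-\beta s}{s(s-1)}$ vanishes at $s=\frac{1+\beta}\beta=m$. So $\kappa$ strictly increases on $(1,m]$ and strictly decreases on $[m,\infty)$. For $\eta>0$ put $s=e^\eta g(\eta)$ and $\tilde s=e^{-\eta}g(\eta)$. From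
$$e^\eta\sinh((1+\beta)\eta)-\sinh(\beta\eta)=\tfrac12\big(e^{(2+\beta)\eta}-e^{\beta\eta}\big)=e^{(1+\beta)\eta}\sinh\eta,$$
and the same identity with $-\eta$,
$$s-1=e^{(1+\beta)\eta}\,\frac{\sinh\eta}{\sinh\beta\eta},\qquad\tilde s-1=e^{-(1+\beta)\eta}\,\frac{\sinh\eta}{\sinh\beta\eta}>0,$$
so $\kappa(s)=\kappa(\tilde s)=\frac{\sinh\eta}{\sinh\beta\eta}\,g^{-(1+\beta)}$. As $1<\tilde s<s$, the monotonicity of $\kappa$ forces $1<\tilde s<m<s$.

Next, $z\coth z$ is strictly increasing on $(0,\infty)$, with derivative $(\frac12\sinh2z-z)/\sinh^2z>0$. So for $a>b>0$ the logarithmic derivative $a\coth a\eta-b\coth b\eta$ of $\frac{\sinh a\eta}{\sinh b\eta}$ is positive, and this quotient strictly increases in $\eta$. Hence $g$ is strictly increasing, and $\eta\mapsto s(\eta)$ is an increasing bijection from $(0,\infty)$ onto $(m,\infty)$.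

If $G_0(s)<\infty$, let $W_n=W_n(s)=H_n(s)-H_n(\tilde s)$. Since $x\mapsto x^m+\kappa(s)q_n^m$ is strictly increasing on $(0,\infty)$ and is the same map for $s$ and $\tilde s$, the sign of $W_n$ does not depend on $n$.

**Step 2: the sign of $W_0$.** We have $s^{k-\beta}-\tilde s^{k-\beta}=2g^{k-\beta}\sinh((k-\beta)\eta)$ and $\tilde s^{-\beta}-s^{-\beta}=2g^{-\beta}\sinh(\beta\eta)$, so $s^{k-\beta}-\tilde s^{k-\beta}=(\tilde s^{-\beta}-s^{-\beta})\,h_k(\eta)$. Also $h_0=-1$. Averaging over $k=X_0$,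
$$W_0=(\tilde s^{-\beta}-s^{-\beta})\big(p\varphi(\eta)-(1-p)\big). \tag{21}$$
Call $k\ge1$ regular if $m\ge3$, or if $m=2$ and $k\ge2$; for $m=2$, $h_1=0$. For regular $k$ we have $k-\beta\ge\beta$, so $\frac{\sinh((k-\beta)\eta)}{\sinh\beta\eta}$ is positive and nondecreasing, and $h_k$ is strictly increasing with limit $\infty$. Moreover
$$h_k(\eta)=s(\eta)^k\,e^{-\beta\eta}\,\frac{1-e^{-2(k-\beta)\eta}}{2\sinh\beta\eta},\qquad1-e^{-2\beta\eta}\le1-e^{-2(k-\beta)\eta}\le1,$$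
so for fixed $\eta>0$, $h_k(\eta)$ lies between two positive constant multiples of $s(\eta)^k$. Thus $\varphi(\eta)<\infty$ if and only if $\mathbb E(s(\eta)^\xi)<\infty$. Since $\xi$ is regular with positive probability, $\varphi$ is strictly increasing where finite, and $\varphi\to\infty$.

**Step 3: the derivative at $s=m$.** Assume $\mathbb E(X_0m^{X_0})<\infty$, which passes to all $n$, and let $D_n=\mathbb E[(1-(m-1)X_n)m^{X_n}]=G_n(m)-(m-1)m\,G_n'(m)$. Differentiating $sG_{n+1}=G_n^m-q_n^m+sq_n^m$ at $s=m$ gives $G_{n+1}+mG_{n+1}'=mG_n^{m-1}G_n'+q_n^m$, and $mG_{n+1}=G_n^m+(m-1)q_n^m$, all at $s=m$. Hence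
$$D_{n+1}=mG_{n+1}-(m-1)\big(G_{n+1}+mG_{n+1}'\big)=G_n^m-(m-1)m\,G_n^{m-1}G_n'=G_n(m)^{m-1}D_n .$$
As $(1-(m-1)x)m^x\le1_{\{x=0\}}$ for integers $x\ge0$, $D_n\le q_n\le1$. So if $D_0>0$, then $D_0\le D_0\prod_{i<n}G_i(m)^{m-1}=D_n\le q_n\le1$. Hence $\sum(G_n(m)-1)<\infty$ and $q_n\ge D_0>0$. From $u_n\le\mathbb EX_n\le\mathbb E(m^{X_n}-1)=G_n(m)-1$ we get $\sum u_n<\infty$, $\mathbb EX_n\to0$ and $F_\infty=0$.

**Step 4: the critical value.** Let $f(x)=((m-1)x-1)m^x$. Its increments are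
$$f(k+1)-f(k)=m^k\big[m((m-1)(k+1)-1)-(m-1)k+1\big]=(m-1)^2(k+1)m^k>0.$$
Let $p_0=1/(1+\mathbb Ef(\xi))$, with $p_0=0$ if the expectation is infinite. Then $p_0<1$, as $\mathbb Ef(\xi)>0$. If $p_0>0$, then $\mathbb E(\xi m^\xi)<\infty$ (because $(m-1)k-1\ge(m-2)k$ for $m\ge3$, and as in Section 6 for $m=2$). Moreover $D_0=1-p/p_0$, so $F_\infty(p)=0$ for $p<p_0$ by Step 3. For $p>p_0$, truncating $\xi$ at a large $K$ (monotone convergence, as $f$ is nondecreasing, and coupling) reduces the claim $F_\infty(p)>0$ to this: if $X_0$ is bounded and $D_0<0$, then $F_\infty>0$.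

Suppose $F_\infty=0$. From $\mathbb EX_{n+1}\ge m\,\mathbb EX_n-1$ and $1+\beta=m\beta$, $m^{-n}(\mathbb EX_n-\beta)$ is nondecreasing (so the limit $F_\infty$ exists), and its limit is $0$. So $\mathbb EX_n\le\beta\le1$. For $a,x_i\ge0$, $(\sum x_i-1-a)^+\ge\sum(x_i-1-a)^+$: if the set $P$ of indices with positive terms is nonempty, the right side is $\sum_{i\in P}x_i-|P|(1+a)\le\sum x_i-(1+a)$. So $\mathbb E(X_{n+1}-a)^+\ge m\,\mathbb E(X_n-a-1)^+$, and iterating, $\mathbb P(X_n\ge k+1)\le\mathbb E(X_n-k)^+\le m^{-k}\,\mathbb EX_{n+k}\le m^{-k}$.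

Let $\gamma>1$ be so close to $1$ that $Y_0$, with tails $\mathbb P(Y_0\ge k)=\mathbb P(X_0\ge k)^\gamma$, has $D_0^Y<0$. Apply the first part of Lemma 2 $m-1$ times, adding the $m$ copies one at a time. Since $X_{n+1}\ge r$ (with $r\ge1$) means that the sum of the copies is $\ge r+1$, induction on $n$ gives $\mathbb P(Y_n\ge k)\le\mathbb P(X_n\ge k)^\gamma$, hence $\mathbb P(Y_n\ge k+1)\le m^{-\gamma k}$. By (14), $-D_n^Y=\mathbb Ef(Y_n)=-1+(m-1)^2\sum_{k\ge0}(k+1)m^k\,\mathbb P(Y_n\ge k+1)$ is bounded in $n$. By Step 3, $-D_n^Y=-D_0^Y\prod_{i<n}G_i^Y(m)^{m-1}$, so $G_n^Y(m)\to1$ and $\mathbb P(Y_n\ne0)\to0$. By dominated convergence $-D_n^Y\to-1$, contradicting $-D_n^Y\ge-D_0^Y>0$. Hence $p_c=p_0$.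

From now on $p_c>0$ and $p\in(0,p_c)$, so $D_0>0$ and the conclusions of Step 3 hold. Since $\varphi(0)=\mathbb Ef(\xi)=\frac1{p_c}-1<\frac1p-1$ and $\varphi\to\infty$, we have $\eta_p\in[0,\infty)$. As in Section 7, $\varphi<\frac1p-1$ on $[0,\eta_p)$ and $\varphi>\frac1p-1$ on $(\eta_p,\infty)$. Let $\rho=s(\eta_p)\ge m$. By (21) and Step 2,
$$m<s<\rho\ \Rightarrow\ G_0(s)<\infty,\ W_0(s)<0;\qquad\quad s>\rho\ \Rightarrow\ G_0(s)=\infty\ \text{ or }\ W_0(s)>0. \tag{22}$$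

**Step 5: the upper bound for $u_n$.** If $\rho=m$, use $u_n\to0$. Let $m<s'<s<\rho$. By (22) and Step 1, $W_n(s)<0$, so $G_n(s)\le(s/\tilde s)^\beta G_n(\tilde s)\le(s/\tilde s)^\beta G_n(m)$ is bounded in $n$. As in Section 7, $G_n(s')-1\le s'^Ku_n+(s'/s)^K\sup_iG_i(s)$ for every $K$, so $b_n:=G_n(s')-1\to0$. From the recursion,
$$b_{n+1}=\frac{(1+b_n)^m-1}{s'}-(1-q_n^m)\Big(1-\frac1{s'}\Big)\le\frac{(1+b_n)^m-1}{s'},$$
and $(1+b)^m-1\sim mb$ as $b\to0$, so $\limsup b_n^{1/n}\le m/s'$. As $u_n\le b_n/(s'-1)$, letting $s'\uparrow\rho$ gives $\limsup\frac1n\log u_n\le-\log(\rho/m)$.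

**Step 6: the lower bound for $u_n$.** Let $v=\mathbb P(X_N\ge r+1)$, $r\ge1$. The probability that at least one of $m$ copies is $\ge r+1$ is at least the probability that exactly one is, so $\mathbb P(X_{N+1}\ge r)\ge mv(1-v)^{m-1}\ge mv\,q_N^{m-1}$. Hence
$$u_{M+i}\ge c_0\,m^i\,\mathbb P(X_M\ge i+1),\qquad c_0=\prod_Nq_N^{m-1}>0. \tag{23}$$
For every $s>\rho$ there are $m_0\ge0$, $k\ge1$ with $\mathbb P(X_{m_0}\ge k+1)\ge s^{-k}$. Otherwise, for $s'\in(\rho,s)$, formula (14) and domination by $(s'/s)^k$ give $G_n(s')<\infty$ for all $n$ and $G_n(s')\to1$, while $W_0(s')>0$ by (22). So $G_n(s')>(s'/\tilde s')^\beta G_n(\tilde s')\ge(s'/\tilde s')^\beta>1$ for all $n$, a contradiction.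

Fix $s>\rho$ and such $m_0,k$. Let $l\ge1$ and $j=\lceil\log_ml\rceil$, so $l\le m^j\le ml$. Build $X_{m_0+j}$ from $m^j$ copies of $X_{m_0}$. With probability at least $s^{-kl}$ the first $l$ of them are $\ge k+1$. On this event, let $S_i$ be the sum of the values at the $\lceil l/m^i\rceil$ level-$i$ nodes above at least one of these leaves. Then $S_0\ge l(k+1)$, $S_i\ge S_{i-1}-\lceil l/m^i\rceil$, and
$$X_{m_0+j}=S_j\ge l(k+1)-\sum_{i=1}^j\big(lm^{-i}+1\big)=l(k+1)-\frac{l(1-m^{-j})}{m-1}-j\ge lk-j+\frac{lm^{-j}}{m-1}>lk-j .$$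
So $\mathbb P(X_{m_0+j}\ge lk-j+1)\ge s^{-kl}$. For large $n$ take $l=\lceil(n-m_0)/k\rceil$. Then $lk-j+1\ge(n-m_0-j)+1$, $j\le l\le n-m_0$ and $kl\le n-m_0+k$, and (23) with $M=m_0+j$, $i=n-m_0-j$ gives
$$u_n\ge c_0\,m^{n-m_0-j}s^{-kl}\ge\frac{c_0}{ml}\,m^{n-m_0}\,s^{-(n-m_0)-k} .$$
Hence $\liminf\frac1n\log u_n\ge\log(m/s)$; let $s\downarrow\rho$. With Step 5, $I(p)=\log(\rho/m)=\log\frac{s(\eta_p)}m$.

**Step 7: when $I(p)>0$.** We have $I(p)>0$ if and only if $\eta_p>0$. If $\mathbb E(s^\xi)=\infty$ for all $s>m$, then $\varphi=\infty$ on $(0,\infty)$ and $\eta_p=0$. If $\mathbb E(s^\xi)<\infty$ for some $s>m$, then $\varphi(\eta_2)<\infty$ for some $\eta_2>0$. As all $h_k$, $k\ge1$, are nonnegative and nondecreasing, dominated convergence makes $\varphi$ continuous on $[0,\eta_2]$, and $\varphi(0)<\frac1p-1$ gives $\eta_p>0$.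

**Step 8: the square root.** Let $\varphi(\eta_2)<\infty$, $\eta_2>0$. As $\eta\to0$, $\frac{\sinh a\eta}{\sinh b\eta}=\frac ab\big(1+\frac{a^2-b^2}6\eta^2+O(\eta^4)\big)$. With $(1+\beta)^2-\beta^2=1+2\beta$ and $(k-\beta)^2-\beta^2=k^2-2k\beta$,
$$h_k(\eta)=h_k(0)\Big[1+\tfrac{\eta^2}6\big(k(1+2\beta)+k^2-2k\beta\big)+O(\eta^4)\Big]=h_k(0)\Big[1+\tfrac{k(k+1)}6\eta^2+O(\eta^4)\Big]. \tag{24}$$
To pass to the limit under the expectation we need a dominating function. For $z>0$, $1\le z\coth z\le1+\frac{z^2}3$. The first inequality is $\tanh z\le z$. For the second, the coefficient of $z^{2i+1}$, $i\ge1$, in $(1+\frac{z^2}3)\sinh z-z\cosh z$ is $\frac1{(2i+1)!}\big[1+\frac{2i(2i+1)}3-(2i+1)\big]=\frac{2i(2i-2)}{3\,(2i+1)!}\ge0$, and that of $z$ is $0$. Hence $\frac1\eta\le y\coth(y\eta)\le\frac1\eta+\frac{y^2\eta}3$ for $y>0$, and for regular $k$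
$$(\log h_k)'=k\big[(1+\beta)\coth((1+\beta)\eta)-\beta\coth\beta\eta\big]+(k-\beta)\coth((k-\beta)\eta)-\beta\coth\beta\eta\le\frac\eta3\big(k(1+\beta)^2+k^2\big)\le2k^2\eta,$$
as $(1+\beta)^2\le4$. Integrating $h_k'\le2k^2t\,h_k(t)$ and using that $h_k$ is nondecreasing, $0\le h_k(\eta)-h_k(0)\le2k^2\eta^2h_k(\eta)$. This also holds for $m=2$, $k=1$, where $h_1=0$. Let $0<\eta_1<\eta_2$. Since $k^2s(\eta_1)^k\le C\,s(\eta_2)^k$, the comparison in Step 2 gives $\mathbb E[\xi^2h_\xi(\eta_1)]<\infty$. So for $0<\eta\le\eta_1$, $(h_\xi(\eta)-h_\xi(0))/\eta^2$ is dominated by the integrable variable $2\xi^2h_\xi(\eta_1)$, and by (24)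
$$\frac{\varphi(\eta)-\varphi(0)}{\eta^2}\longrightarrow\frac{B_m}6,\qquad B_m=\mathbb E\big[m^\xi((m-1)\xi-1)\,\xi(\xi+1)\big]\in(0,\infty).$$
For $p$ near $p_c$, $\frac1p-1<\varphi(\eta_1)$, so $\varphi(\eta_p)-\varphi(0)=\frac1p-\frac1{p_c}=\frac{p_c-p}{p\,p_c}$ and $\eta_p\to0$ as $p\uparrow p_c$. Hence $\eta_p^2\sim\frac{6(p_c-p)}{p_c^2B_m}$. Finally $I(p)=\eta_p+\log\frac{g(\eta_p)}m=\eta_p+O(\eta_p^2)\sim\eta_p$, so $I(p)\sim\frac1{p_c}\sqrt{6/B_m}\,(p_c-p)^{1/2}$. $\square$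

For $m=2$ and $\eta=\theta/2$ this is Theorem B again, since $B_2=\mathbb E[(\xi^3-\xi)2^\xi]$. For $m=3$, unlike $m=2$, the case $\xi\equiv1$ is allowed. Then $\beta=\frac12$ and $h_1=g$, with $g(\eta)=\frac{\sinh(3\eta/2)}{\sinh(\eta/2)}=1+2\cosh\eta$. So $p_c=\frac14$, $B_3=3\cdot1\cdot2=6$, and $I(p)\sim4\,(p_c-p)^{1/2}$. Here the root is explicit, $2\cosh\eta_p=\frac1p-2$, and expanding gives $\eta_p^2\sim\frac1p-4\sim16\,(p_c-p)$, in agreement.
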